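# Signed periodic functions with $\sum f(n)/n=0$ for moduli $q\equiv 1 \pmod 4$

## An explicit modulus with a vanishing signed series

**Theorem 1.** Let $K\ge 26$ be even and put
$$q=5^{K}\,(7\cdot 11\cdot 13\cdot 17\cdot 19\cdot 23)^2 .$$
Then there is a $q$-periodic function $f$ with $f(n)\in\{-1,1\}$ for $1\le n\le q-1$, with $f(q)=0$ and $\sum_{n=1}^q f(n)=0$, such that
$$\sum_{n\ge 1}\frac{f(n)}{n}=0 .$$
Since $q$ is an odd square, $q\equiv 1\pmod 4$. So the conjecture of Erdős, which says that this sum is never $0$, fails for infinitely many $q\equiv 1\pmod 4$.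

Let us unpack this. Take a modulus $q>1$, put a sign $\pm1$ on each of the residues $1,\dots,q-1$, put $0$ on the residue $0$, and repeat with period $q$. The conjecture of Erdős asserts that $\sum f(n)/n\ne 0$ whenever the series converges. (For $q=1$ the function is identically zero, and this case is excluded.) Our problem statement comes from the text "On Non-Vanishing And Linear Independence Results". It records that the case $q\equiv 3\pmod 4$ was resolved by Murty and Saradha, and it poses the case $q\equiv1\pmod 4$, with special cases such as $q$ a prime power or a product of two primes already settled. Theorem 1 says that in this case the conjecture is false. The smallest modulus in the theorem is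
$$q_0=5^{26}\cdot 7436429^2 .$$
The function $f$ will be described by one prime and one sign for each divisor $e>1$ of $q$. For $q_0$ there are $27\cdot 3^6-1=19682$ such divisors.

Call $q>1$ a *counterexample modulus* if there is an $f$ as in Theorem 1 for this $q$. Theorem 1 is a numerical instance of a more flexible statement. Throughout, $\chi_p$ is the Legendre symbol mod $p$; $P$ is a finite set of primes $\ge 5$ with $\{5,7,11,13\}\subseteq P$; $P'=P\setminus\{5\}$; and $w_l=l-\chi_5(l)$ for $l\in P'$.

**Theorem 2.** Let $k_l\ge 2$ $(l\in P')$ be even, with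
$$\tfrac54R>2,\qquad R=\prod_{l\in P'}\Big(1+\frac1l+\dots+\frac1{l^{k_l-1}}+\frac1{l^{k_l-1}w_l}\Big).\tag{1}$$
Then $q=5^{k_5}\prod_{l\in P'}l^{k_l}$ is a counterexample modulus for every sufficiently large even $k_5$.

**Theorem 3 (sharpness).** (a) If $q$ is a counterexample modulus, then $q-1\ge 2\varphi(q)$, so $q/\varphi(q)>2$ (this is essentially Okada's theorem). (b) For finite $P\supseteq\{5,7,11,13\}$ consisting of primes $\ge5$: there is a counterexample modulus whose set of prime divisors is exactly $P$ if and only if $\prod_{p\in P}\frac p{p-1}>2$. (c) The infimum of $q/\varphi(q)$ over counterexample moduli is exactly $2$, and it is not attained. (d) Every integer coprime to $6$ divides a counterexample modulus.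

The proofs of Theorems 1 and 2 are elementary; they do not even use $L(1,\chi)\neq0$. Only Theorem 3 needs Baker's theorem and Dirichlet's theorem that $L(1,\chi)\ne0$.

## Convergence, and the moduli 3 and 5 by hand

Let $f$ have period $q$ and let $A(N)=\sum_{n\le N}f(n)$. If $\sum_{n=1}^qf(n)=0$, then $A$ is bounded, and partial summation shows that $\sum f(n)/n$ converges. If $\sum_{n=1}^q f(n)=c\ne0$, then $A(N)=cN/q+O(1)$, and partial summation gives $\sum_{n\le N}f(n)/n=\frac cq\log N+O(1)$, which diverges. So the condition $\sum_{n=1}^q f(n)=0$ is exactly convergence. It forces $q-1$, a number of signs with sum $0$, to be even; hence only odd $q$ matter.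

For $q=3$ the only function up to sign is $(f(1),f(2))=(+,-)$, and $\sum_k\big(\frac1{3k+1}-\frac1{3k+2}\big)>0$.

For $q=5$ there are, up to a global sign, three functions: $(+,+,-,-)$, $(+,-,+,-)$ and $(+,-,-,+)$. Group the series into blocks $x,x+1,x+2,x+3$ with $x=5k+1$. In the first two cases each block is positive by pairing a plus with a later minus. In the third, the block is
$$\frac1x-\frac1{x+1}-\frac1{x+2}+\frac1{x+3}=\frac1{x(x+1)}-\frac1{(x+2)(x+3)}>0 .$$
So neither $3$ nor $5$ is a counterexample modulus. The third function for $q=5$ is $\chi_5$, and such functions are our building blocks.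

Recall that for an odd prime $p$ the Legendre symbol $\chi_p(n)$ is $0$ if $p\mid n$, and otherwise $+1$ or $-1$ according to whether $n$ is a square mod $p$. It is completely multiplicative, has period $p$, and sums to $0$ over a period, so $L(1,\chi_p)=\sum_n\chi_p(n)/n$ converges. If $p\mid e$, the character mod $e$ *induced* by $\chi_p$ is $\psi(n)=\chi_p(n)$ if $\gcd(n,e)=1$ and $\psi(n)=0$ otherwise. For instance, the character mod $15$ induced by $\chi_5$ agrees with $\chi_5$ except that it vanishes at multiples of $3$. We have
$$L(1,\psi)=L(1,\chi_p)\prod_{l\mid e}\Big(1-\frac{\chi_p(l)}l\Big),$$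
where $l$ runs over primes. To see this, let $r$ be the product of the primes dividing $e$. By inclusion–exclusion $\sum_{n\le N}\psi(n)/n=\sum_{m\mid r}\mu(m)\frac{\chi_p(m)}m\sum_{k\le N/m}\frac{\chi_p(k)}k$. Let $N\to\infty$; the factor $\sum_{m\mid r}\mu(m)\chi_p(m)/m$ is the product above. In the same way, the sum of $\psi$ over a period is $\sum_{m\mid r}\mu(m)\chi_p(m)\sum_{k=1}^{e/m}\chi_p(k)$. If $p\mid m$, then $\chi_p(m)=0$; if $p\nmid m$, then $p\mid e/m$ and the inner sum is $0$. So this sum is $0$.

## From characters to signed sums of integers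

The residues mod $q$ split according to $\gcd(n,q)=d$. On the class belonging to $d$, with $e=q/d$, we can place any sign times any $\chi_p$ with $p\mid e$. The series then becomes a combination of the finitely many numbers $L(1,\chi_p)$ with rational coefficients, and we can try to make every coefficient vanish separately.

**Definition.** For $e>1$ odd and a prime $p\mid e$ let
$$w_p(e)=e\prod_{l\mid e}\Big(1-\frac{\chi_p(l)}l\Big)=p^{v_p(e)}\prod_{l\mid e,\ l\ne p}l^{v_l(e)-1}\,(l-\chi_p(l)) ,$$
a positive integer. The two forms agree because $\chi_p(p)=0$.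

For example, $5$ is not a square mod $7$ and $7\equiv2$ is not a square mod $5$, so $w_5(35)=5\cdot 8=40$ and $w_7(35)=7\cdot 6=42$.

**Lemma 1.** Let $q>1$ be odd. Suppose each divisor $e>1$ of $q$ is given a prime $p(e)\mid e$ (its *type*) and a sign $s_e=\pm1$, such that for every prime $p\mid q$
$$\sum_{e:\,p(e)=p}s_e\,w_p(e)=0.\tag{2}$$
Then $q$ is a counterexample modulus.

*Proof.* Put $f(n)=0$ if $q\mid n$. Otherwise let $d=\gcd(n,q)$, $e=q/d>1$ and $f(n)=s_e\,\chi_{p(e)}(n/d)$. Since $\gcd(n/d,e)=1$ and $p(e)\mid e$, the value is $\pm1$. Since $\gcd(n+q,q)=d$ and $(n+q)/d=n/d+e\equiv n/d \pmod e$, the function $f$ is $q$-periodic.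

The integers with $\gcd(n,q)=d$ are exactly the $n=dn'$ with $\gcd(n',e)=1$, and there $f(n)=s_e\psi_e(n')$, where $\psi_e$ is the character mod $e$ induced by $\chi_{p(e)}$. As $n$ runs through these integers in $1,\dots,q$, $n'$ runs through the reduced residues in $1,\dots,e$, and $\psi_e$ sums to $0$ over them. Hence $\sum_{n=1}^qf(n)=0$. The series is a finite sum of convergent subseries, and with $1/d=e/q$ we get
$$\sum_n\frac{f(n)}n=\sum_{1<e\mid q}\frac{s_e e}{q}\,L(1,\psi_e)=\sum_{1<e\mid q}\frac{s_e e}q\,L(1,\chi_{p(e)})\prod_{l\mid e}\Big(1-\frac{\chi_{p(e)}(l)}l\Big)=\frac1q\sum_pL(1,\chi_p)\sum_{p(e)=p}s_ew_p(e)=0. \qquad\blacksquare$$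

The problem is now one about integers: every divisor $e>1$ must get a type and a sign so that (2) holds for each $p$. Three observations tell us which $q$ to look at.

First, a prime power never works: if $q=p^k$, then all divisors have type $p$, and (2) reads $\pm p\pm p^2\pm\dots\pm p^k=0$, which is impossible because the left side is $\equiv\pm p\pmod{p^2}$ when $k\ge 2$, and is $\pm p$ when $k=1$.

Second, parity. If $e$ has a prime factor $l\ne p$, then $w_p(e)$ contains the even factor $l-\chi_p(l)$. If $e=p^i$, then $w_p(e)=p^i$ is odd and $e$ necessarily has type $p$. So the left side of (2) is $\equiv v_p(q)\pmod 2$, and (2) forces every exponent in $q$ to be even. This is why our $q$ is a square.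

Third, size. Let $p$ be the type of the divisor $q$ itself. The term $w_p(q)$ must be balanced by the others of type $p$, so $2w_p(q)\le\sum_{p\mid e\mid q}w_p(e)$. Write $q=\prod l^{k_l}$. Dividing by $w_p(q)$,
$$2\le\Big(1+\frac1p+\dots+\frac1{p^{k_p-1}}\Big)\prod_{l\ne p}\Big(1+\frac1l+\dots+\frac1{l^{k_l-1}}+\frac1{l^{k_l-1}(l-\chi_p(l))}\Big)<\prod_{l\mid q}\frac l{l-1},$$
because $1+\frac1l+\dots+\frac1{l^{k-1}}=\frac l{l-1}-\frac1{l^{k-1}(l-1)}$ and $l-\chi_p(l)\ge l-1$. So we need $\prod_{l\mid q}\frac l{l-1}>2$. Taking the primes $5,7,11,\dots$ in order, the product up to $19$ is $1.949\ldots$ and the product up to $23$ is $2.037\ldots$. Hence the list of primes in Theorem 1, and hence also condition (1), which is the displayed inequality for $p=5$ in the limit $k_5\to\infty$.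

From now on $q=\prod_{l\in P}l^{k_l}$ with all $k_l$ even and $\ge2$.

## Typing by the least prime, and the powers of the largest prime

A sensible first attempt is to let the type of $e$ be its least prime factor, and then to look for signs. With $5$ as least prime we have all multiples of $5$, a rich supply of integers. But let $r$ be the largest prime dividing $q$. The divisors with least prime $r$ are $r,r^2,\dots,r^{k_r}$, with weights $r,r^2,\dots$, and we have just seen that no signed sum of these is $0$. The attempt stops exactly there.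

No cleverness in the typing avoids this: powers of $r$ can only have type $r$. So they must be helped by borrowed divisors, divisible by $r$ and by another prime, that give up type $5$. Since multiples of $5$ are plentiful, we borrow those. A model case is $r=7$. The weights of $7,\,49,\,35$ for type $7$ are $7,\,49,\,42$, and
$$49-7-42=0 .$$

Now try the same for $11$, pairing $e$ with $11e$ and borrowing the divisors $5^je$. Say $11\mid e$ and $\gcd(e,35)=1$. Since $5\equiv4^2\pmod{11}$, we have $w_{11}(5^je)=4\cdot5^{j-1}w_{11}(e)$. So, after division by $w_{11}(e)$, we must write $\pm1\pm11$ as $4\sum_jx_j5^{j-1}$ with $x_j\in\{-1,0,1\}$. The values $\pm10$ are not divisible by $4$. The values $\pm12$ require $\pm3=\sum_jx_j5^{j-1}$, hence $x_1\equiv\pm3\pmod 5$, which is impossible with $x_1\in\{-1,0,1\}$. The obstacle is that the digits $2$ and $3$ mod $5$ are missing.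

The cure is to borrow a few divisors that also contain $7$. They supply the digit $\pm7\equiv\pm2$. We have to be careful about which ones, since the gadgets of type $7$ have already used $5e$ with $v_7(e)$ odd. The choice will be $7\cdot5^je$ with $j\ge2$, and $49\cdot5\,e$. For $11$, since $7$ is not a square mod $11$, the relative weights are $w_{11}(7\cdot 25e)/w_{11}(e)=4\cdot8\cdot5=160$ and $w_{11}(245e)/w_{11}(e)=4\cdot7\cdot8=224$, and indeed
$$1+11+4+20-100-160+224=0,$$
where the terms belong to $e,\,11e,\,5e,\,25e,\,125e,\,175e,\,245e$.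

## Balanced families for all divisors prime to 5

**Definition.** A *gadget of type $p$* is a set of divisors of $q$, all divisible by $p$, together with signs making $\sum s_ew_p(e)=0$.

The example just given, for $e=11$, is a gadget of type $11$ as soon as $5^3\cdot7^2\cdot11^2$ divides $q$. The aim of this section is to place every divisor $e>1$ with $5\nmid e$ into a gadget, all gadgets being disjoint, and using multiples of $5$ only up to a bounded power of $5$.

**Step 1 (type 7).** *This step handles the multiples of $7$ prime to $5$.* For $1\le i\le k_7/2$ and $h\mid q$ with $\gcd(h,35)=1$, put $e=7^{2i-1}h$ and take $\{e,7e,5e\}$. Since $\chi_7(5)=-1$, we have $w_7(5e)=6w_7(e)$, so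
$$w_7(7e)-w_7(e)-w_7(5e)=(7-1-6)\,w_7(e)=0 .$$

**Step 2 (a digit expansion for $p\ge11$).** *This step solves the equation that a gadget of type $p$ needs.* Let $p\in P$, $p\ge11$, and put $a=5-\chi_p(5)\in\{4,6\}$ and $w=7-\chi_p(7)\in\{6,8\}$. Since $p$ is coprime to $6$, it is $\pm1$ mod $4$ and $\pm1$ mod $6$, so there is $\varepsilon=\pm1$ with $a\mid1+\varepsilon p$. Let $t=(1+\varepsilon p)/a$.

**Claim.** There are $x_i$ $(i\ge1)$, $y_i$ $(i\ge2)$ and $z$ in $\{-1,0,1\}$, finitely many nonzero, with
$$t=\sum_{i\ge1}x_i5^{i-1}+w\sum_{i\ge2}y_i5^{i-1}+7wz .\tag{3}$$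

*Proof.* For the last digit, note that $7w=42\equiv2$ or $7w=56\equiv1\pmod5$. If $7w=42$, the residues $0,\pm1,\pm2$ are represented by $x_1+42z$ with $(x_1,z)=(0,0),(\pm1,0),(0,\pm1)$. If $7w=56$, they are represented by $x_1+56z$ with $(x_1,z)=(0,0),(\pm1,0),\pm(1,1)$. In all cases $|x_1+7wz|\le57$. Choose $x_1+7wz\equiv t\pmod 5$ and let $t_1=(t-x_1-7wz)/5$.

It remains to write $t_1=\sum_{i\ge2}(x_i+wy_i)5^{i-2}$. The digits $0,\pm1,\pm7$ form a complete residue system mod $5$, and each has the form $x+wy$ with $x,y\in\{-1,0,1\}$, since $7=1+6$ if $w=6$ and $7=8-1$ if $w=8$. Start with $\tau=t_1$ at index $i=2$. If $|\tau|\le1$, use the digit $\tau$; the next value is $0$ and we stop. If $|\tau|\ge2$, use the digit $\delta\equiv\tau\pmod5$ and pass to $(\tau-\delta)/5$ at the next index. Since $7<4|\tau|$,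
$$\Big|\frac{\tau-\delta}5\Big|\le\frac{|\tau|+7}5<|\tau| ,$$
so the process ends. $\square$

For $p=11$: $a=4$, $w=8$, $\varepsilon=1$, $t=3$. Take $x_1=z=-1$, so $t_1=(3+57)/5=12$. The digit of $12$ is $7$ $(x_2=-1,\ y_2=1)$, the next value is $1$, and $x_3=1$. This is the relation displayed at the end of the last section.

Fix such a representation for each $p$, and fix an integer $I\ge1$ that is at least every index $i$ with $x_i\ne0$ or $y_i\neq0$, for all $p\in P$ with $p\ge11$. Such an $I$ can be chosen depending only on $P$. Assume $k_5\ge I$.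

**Step 3 (type $p\ge11$).** *This step builds the gadgets for divisors whose least prime is $p\ge11$.* For $1\le i\le k_p/2$ and $h\mid q$ having only prime factors $>p$, put $e=p^{2i-1}h$ and
$$G(p,i,h)=\{e,\,pe\}\cup\{5^je:x_j\ne0\}\cup\{7\cdot5^je:y_j\ne0\}\cup\{49\cdot5\,e:z\neq0\}.$$
These divide $q$ because $k_5\ge I$ and $k_7\ge2$. As $\gcd(e,35)=1$ and $p\mid e$,
$$w_p(pe)=p\,w_p(e),\quad w_p(5^je)=a5^{j-1}w_p(e),\quad w_p(7\cdot5^je)=aw5^{j-1}w_p(e),\quad w_p(245e)=7aw\,w_p(e).$$
So by (3)
$$w_p(e)+\varepsilon w_p(pe)-\sum_j x_jw_p(5^je)-\sum_j y_jw_p(7\cdot5^je)-z\,w_p(245e)=(1+\varepsilon p-at)\,w_p(e)=0 ,$$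
and this is a gadget of type $p$ with the signs shown.

**Step 4 (disjointness and coverage).** *This step checks that no divisor is used twice and that none prime to $5$ is forgotten.* Look at the pairs $(v_5,v_7)$. For elements of type-7 gadgets the pair is $(0,\ge1)$ or $(1,\text{odd})$. For elements of $G(p,i,h)$ it is $(0,0)$, or $(j,0)$ with $j\ge1$, or $(j,1)$ with $j\ge2$, or $(1,2)$. No pair occurs in both lists, so the two kinds are disjoint. This is where $y_j$ starting at $j=2$, and $49$ in place of $7$ at $5^1$, pay off.

Two different type-7 gadgets are disjoint: $h$ is the part prime to $35$ of each element, and $v_7\in\{2i-1,2i\}$ gives $i$. Two different $G(p,i,h)$ are disjoint: the part prime to $35$ of each element is $p^{2i-1}h$ or $p^{2i}h$, which determines $p$ (its least prime), then $i$ and $h$. Within one gadget the listed elements are distinct.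

Let $e_0>1$ be a divisor of $q$ with $5\nmid e_0$. If $7\mid e_0$, write $e_0=7^vh$; then $v=2i-1$ or $v=2i$ with $i\le k_7/2$, as $k_7$ is even, and $e_0$ lies in the corresponding type-7 gadget as "$e$" or "$7e$". If $7\nmid e_0$, let $p\ge11$ be its least prime and $e_0=p^vh$. Since $k_p$ is even, $e_0$ is "$e$" or "$pe$" of exactly one $G(p,i,h)$.

Finally, all gadget elements have $v_5\le I$. Give each gadget element the type and sign of its gadget. Let $L$ be the set of divisors of $q$ that are divisible by $5$ and lie in no gadget, and give all of $L$ type $5$. Then every divisor $e>1$ has a type, (2) holds for every $p\ne5$ whatever we do on $L$, and it remains to choose signs on $L$ with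
$$\sum_{e\in L}s_ew_5(e)=0.\tag{4}$$

## Balancing the multiples of 5 that are left

Put $Q=\prod_{l\in P'}l^{k_l}$. For $e'\mid Q$ let $W(e')=\prod_{l\mid e'}l^{v_l(e')-1}w_l$, so that $w_5(5^ve')=5^vW(e')$. Here $w_7=8$, $w_{11}=10$, $w_{13}=14$. Let $M=W(Q)$ and $\Omega=\sum_{e'\mid Q}W(e')$. Then
$$\frac\Omega M=\prod_{l\in P'}\frac{1+w_l+lw_l+\dots+l^{k_l-1}w_l}{l^{k_l-1}w_l}=R .$$
We need three facts. First, $W(1)=1$, and $W(e')$ is even for $e'>1$, since each $w_l=l\pm1$ is even. Second, if $e'\ne Q$ then $W(e')\le M/7$: lowering one exponent $v_l$ by one divides $W$ by $l$ or (from $1$ to $0$) by $w_l$, and both are $\ge7$. Third, $W(Q/m)=M/m$ for $m\in\{7,11,13,77\}$, since $k_l\ge2$.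

Write $k_5=I+N$ with $N\ge1$, and call $v$ the *level* of $5^ve'$. Dividing (4) by $5$, we need signs with $\sum_{5^ve'\in L}s\,5^{v-1}W(e')=0$. On levels $v>I$ the set $L$ contains everything; on levels $v\le I$ it has holes. So first we make the contribution of the holed levels divisible by $5^I$, and then we cancel it using the full levels.

**Step 5 (low levels).** *This step makes the contribution of the levels $\le I$ equal to $5^Im$ with $m$ small and of known parity.* For every $1\le v\le I$, the four divisors $5^ve'$ with $e'\in\{1,\,49,\,169,\,49\cdot169\}$ lie in $L$. Indeed, their part prime to $35$ is $1$ or $13^2$. The part prime to $35$ of an element of $G(p,i,h)$ is never $1$. It is $13^2$ only when $p=13$, $i=1$, $h=1$ and the element is "$pe$", which has $v_5=0$; the other elements have an odd power of $p$. And type-7 gadget elements with $v_5\ge1$ have $v_7$ odd, while here $v_7\in\{0,2\}$. The corresponding values of $W$ are $1,\ 56,\ 182,\ 56\cdot182$, all prime to $5$.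

Signed sums of four units $g_1,\dots,g_4$ mod $5$ represent all residues mod $5$. To see this, let $A\subset\mathbb Z/5$ be nonempty and proper and $g\ne0$. The sets $A+g$ and $A-g$ are different, since otherwise $A+2g=A$ and $A$ would be everything. So $|A+\{g,-g\}|\ge|A|+1$. Starting from $\{0\}$, four steps reach size $5$.

Choose the signs on the remaining elements of $L$ at levels $\le I$ arbitrarily. For $v=1,\dots,I$ in turn, suppose the signed sum over levels $<v$ is $5^{v-1}c$ with $c$ an integer (for $v=1$, $c=0$). Adding level $v$ gives $5^{v-1}(c+r\pm1\pm56\pm182\pm56\cdot182)$, where $r$ comes from the elements already signed. Choose the four signs so that the bracket is divisible by $5$. At the end, the levels $\le I$ contribute $5^Im$, with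
$$|m|\le5^{-I}\,\Omega\sum_{v=1}^I5^{v-1}<\frac\Omega4,\qquad m\equiv I\pmod2 .$$
The parity holds because the odd terms are exactly those with $e'=1$, and all of $5^1,\dots,5^I$ lie in $L$.

**Step 6 (what the high levels must do).** *This step restates the rest as a subset sum problem.* For $v>I$ all $5^ve'$ with $e'\mid Q$ lie in $L$. After division by $5^I$, with $u=v-1-I$, we must sign the multiset
$$\mathcal S=\{5^uW(e'):0\le u\le N-1,\ e'\mid Q\}$$
(one element for each pair $(u,e')$) to get the sum $-m$. Put
$$S=\sum_{y\in\mathcal S}y=\frac{(5^N-1)\,\Omega}4,\qquad X=5^{N-1}M=\max\mathcal S .$$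
If the elements with sign $+$ have sum $\sigma$, the signed sum is $2\sigma-S$. So we need a subset with sum $\sigma=(S-m)/2$, a number near the middle of $[0,S]$. The next lemma says that all integers except those near the two ends are subset sums.

**Lemma 2.** Suppose
$$N\ge3,\quad 5^N\ge5M+340,\quad \tfrac{3}{910}X\ge\tfrac M2+85,\quad X\big(\tfrac54R-2\big)\ge\tfrac\Omega4+85.\tag{5}$$
Then every integer in $[43,S-43]$ is a subset sum of $\mathcal S$.

The proof grows an interval. We start with eight small elements whose subset sums fill a middle interval. Then we adjoin the other elements in increasing order, checking each time that the new element is not so large that a gap opens.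

**Step 7 (the base).** *This step provides the first interval.* Let $B_0=\{1,5,25,\ 8,40,\ 10,50,\ 14\}$. These are elements of $\mathcal S$ for distinct pairs, from $e'=1,1,1,7,7,11,11,13$ (this uses $N\ge3$), with total $153$. We claim that the subset sums of $B_0$ contain $[43,110]$. Taking complements, $n\mapsto153-n$, it is enough to treat $43\le n\le76$. Subset sums of $\{1,5,8,10,14\}$ include

$6=1{+}5$, $11=1{+}10$, $16=1{+}5{+}10$, $18=8{+}10$, $19=5{+}14$, $20=1{+}5{+}14$, $22=8{+}14$, $23=5{+}8{+}10$, $24=10{+}14$, $25=1{+}10{+}14$, $27=5{+}8{+}14$, $28=1{+}5{+}8{+}14$, $29=5{+}10{+}14$, $30=1{+}5{+}10{+}14$, $32=8{+}10{+}14$, $33=1{+}8{+}10{+}14$.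

Add $25$, $40$, $50$ or $65=25+40$:

| $n$ | representation | $n$ | representation |
|---|---|---|---|
| 43–45 | 25+(18..20) | 61 | 50+11 |
| 46 | 40+6 | 62–65 | 40+(22..25) |
| 47–50 | 25+(22..25) | 66 | 50+16 |
| 51 | 40+11 | 67–70 | 40+(27..30) |
| 52–55 | 25+(27..30) | 71 | 65+6 |
| 56 | 40+16 | 72, 73 | 40+32, 40+33 |
| 57, 58 | 25+32, 25+33 | 74, 75 | 50+24, 50+25 |
| 59, 60 | 40+19, 40+20 | 76 | 65+11 |

**Step 8 (the extension rule).** *This step says when an element may be adjoined.* Suppose a multiset with total $T$ has all integers of $[43,T-43]$ as subset sums, and let $1\le x\le T-85$. After adjoining $x$, the subset sums contain $[43,T-43]\cup[43+x,T+x-43]$. Since $43+x\le(T-43)+1$, no integer is missed, and the union contains all integers of $[43,(T+x)-43]$. So the property persists with the new total.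

Start with $B_0$ $(T=153)$ and adjoin the other elements of $\mathcal S$ in nondecreasing order. When $x$ is adjoined, the current total $T$ counts all of $B_0$ and all elements of $\mathcal S$ less than $x$. We must check each time that
$$T\ge x+85.\tag{6}$$

**Step 9 (the chain estimate).** *This step bounds from below what one geometric chain contributes.* The *chain* of $e'$, or of $W=W(e')$, consists of $5^uW$, $0\le u\le N-1$. If $W<x\le5^NW$, then
$$\sum_{5^uW<x}5^uW\ \ge\ \frac{x-W}4.\tag{7}$$
Let $u^*$ be the largest $u\le N-1$ with $5^uW<x$. Then $5^{u^*+1}W\ge x$: by maximality if $u^*<N-1$, and by hypothesis if $u^*=N-1$. The sum is $(5^{u^*+1}W-W)/4\ge(x-W)/4$.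

So about four chains below $x$ bring the total to roughly $x$, and five chains bring it past $x+85$ once $x$ is large. For the very largest $x$ the chains start to run out, and we count exactly.

**Step 10 (checking (6) in all ranges).** *This step completes Lemma 2.*

* $x\le68$: $T\ge153\ge x+85$.
* $69\le x\le124$: $56=W(49)$ is also counted, so $T\ge209\ge x+85$.
* $125\le x\le496$: $70=5W(13)$, $80=W(77)$, $110=W(121)$ and $112=W(91)$ are also counted, so $T\ge209+372=581\ge x+85$.
* $497\le x\le5^N$: apply (7) to the chains of $W=1,8,10,14,56$ (from $e'=1,7,11,13,49$). For each, $W<x\le5^N\le5^NW$. As $1+8+10+14+56=89$, we get $T\ge\frac{5x-89}4$, and this is $\ge x+85$ because $x\ge429$.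
* $5^N<x\le X/25=5^{N-3}M$: use the chains of $Q,\ Q/7,\ Q/11,\ Q/13,\ Q/77$. Their $W$ satisfy $M/125\le M/77\le W\le M<5^N<x$, and $x\le5^{N-3}M\le5^NW$. So (7) gives $T\ge\frac54(x-M)$, which is $\ge x+85$ because $x>5^N\ge5M+340$.
* $X/25<x\le X/13$: the elements $\le X/25$ of the chain of $Q$ are $5^uM$ with $u\le N-3$, with sum $\frac14(\frac X5-M)$. The elements $\le X/35$ of the chain of $Q/7$ are $5^uM/7$ with $u\le N-2$, with sum $\frac14(\frac X7-\frac M7)$. All are $<x$. So $T\ge\frac{3}{35}X-\frac M2$, and $\frac3{35}-\frac1{13}=\frac4{455}\ge\frac3{910}$.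
* $X/13<x\le X/7$: the same elements of the chain of $Q$, and the whole chain of $Q/13$, whose largest element is $X/13<x$ and whose sum is $\frac14(\frac{5X}{13}-\frac M{13})$. So $T\ge\frac14\big(\frac X5+\frac{5X}{13}\big)-\frac M2=\frac{19}{130}X-\frac M2$, and $\frac{19}{130}-\frac17=\frac3{910}$.
* $X/7<x\le X/5$: the same elements of the chain of $Q$, and the whole chain of $Q/7$, with largest element $X/7<x$ and sum $\frac14(\frac{5X}7-\frac M7)$. So $T\ge\frac14\big(\frac X5+\frac{5X}7\big)-\frac M2=\frac8{35}X-\frac M2$, and $\frac8{35}-\frac15=\frac1{35}\ge\frac3{910}$.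
* $x>X/5$: let $x=5^uW(e')$. If $u\le N-2$, then $x\le X/5$. If $u=N-1$ and $e'\ne Q$, then $x\le X/7$. So $x=X$ is the last element, and $T=S-X$. Here $S-2X=\frac{5^N\Omega}4-\frac\Omega4-2X=X\big(\frac54R-2\big)-\frac\Omega4\ge85$ by (5).

In the three ranges between $X/25$ and $X/5$ we have shown $T\ge x+\frac3{910}X-\frac M2\ge x+85$ by (5). So (6) always holds, and when all of $\mathcal S$ has been adjoined, $T=S$. $\blacksquare$

The last range is where the hypothesis $\frac54R>2$ enters. It is the size obstruction met earlier: the largest weight must not exceed the sum of all the others.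

**Step 11 (cancelling $m$).** *This step produces the signs on the high levels.* Let $k_5=I+N$ be even and let (5) hold. The odd elements of $\mathcal S$ are $5^0,\dots,5^{N-1}$ (those with $e'=1$), so $S\equiv N\pmod2$. Also $m\equiv I\pmod 2$. As $N+I$ is even, $\sigma=(S-m)/2$ is an integer. Since $N\ge3$ and $\Omega\ge M\ge56$, we have $(5^N-2)\Omega/4\ge123\cdot 14\ge86$, hence
$$|m|<\frac\Omega4\le\frac{(5^N-1)\,\Omega}4-86=S-86 ,$$
so $\sigma\in[43,S-43]$. By Lemma 2, $\sigma$ is the sum of a subset of $\mathcal S$. Give its elements sign $+$ and all others sign $-$. The signed sum is $2\sigma-S=-m$. Together with Step 5 the total is $5^Im+5^I(-m)=0$, which is (4). Now (2) holds for every $p\mid q$, and by Lemma 1, $q$ is a counterexample modulus.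

**Proof of Theorem 2.** The quantities $M,\Omega,R,I$ do not depend on $N$, while $5^N$ and $X=5^{N-1}M$ tend to infinity with $N$, and $\frac54R-2>0$ by (1). So (5) holds for all large $N$, and Step 11 applies to every sufficiently large even $k_5$. $\blacksquare$

## The numbers for the primes 5 to 23

**Proof of Theorem 1.** Take $P=\{5,7,11,13,17,19,23\}$ and $k_l=2$ for $l\ne5$. We must bound $R$, find an admissible $I$, and verify (5).

**The value of $R$.** The values of $\chi_5$ at $7,11,13,17,19,23$ are $-1,1,-1,-1,1,-1$, so $w_l=8,10,14,18,18,24$. The factor for $l$ is $1+\frac1l+\frac1{lw_l}$, and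
$$R=\tfrac{65}{56}\cdot\tfrac{11}{10}\cdot\tfrac{197}{182}\cdot\tfrac{325}{306}\cdot\tfrac{19}{18}\cdot\tfrac{577}{552}>1.1607\cdot1.1\cdot1.0824\cdot1.0620\cdot1.0555\cdot1.0452>1.618 .$$
Also $R<1.161\cdot1.1\cdot1.083\cdot1.063\cdot1.056\cdot1.046<2$. So $\frac54R-2>0.02$, and (1) holds.

**An admissible $I$.** Follow the expansion of Step 2. For $11\le p\le23$ we have $|t|\le24/4=6$, so $|t_1|\le(6+57)/5$, that is, $|t_1|\le12$; this is $\tau$ at index $2$. At index $3$, $|\tau|\le\lfloor19/5\rfloor=3$. At index $4$, $|\tau|\le(3+7)/5=2$. At index $5$, $|\tau|\le1$: a value of absolute value $\le1$ at index $4$ is followed by $0$, and $\pm2=\pm7\mp5$ is followed by $\mp1$. At index $5$ the digit is $\tau$ itself, and the next value is $0$. So $I=5$ is admissible.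

**Condition (5) for $N\ge21$.** We have
$$M=56\cdot110\cdot182\cdot306\cdot342\cdot552<6.6\cdot10^{13},$$
so $5M+340<3.4\cdot10^{14}<5^{21}=476837158203125\le5^N$. Next, $X\ge5^{20}M$ and $M\ge170$, so $\frac M2+85\le M\le\frac3{910}X$. Finally $\Omega=RM<2M$, so $\frac\Omega4+85<\frac M2+\frac M2=M\le0.02\,X\le X\big(\frac54R-2\big)$.

Hence by Step 11 every even $k_5=5+N\ge26$ works. $\blacksquare$

## Why the ratio $q/\varphi(q)$ must exceed 2

We turn to Theorem 3. Part (a) concerns an arbitrary counterexample $f$, not only those built by Lemma 1, so it needs a tool that turns the vanishing of one real number into algebraic relations. We recall two textbook theorems. *Baker's theorem:* logarithms of algebraic numbers that are linearly independent over $\mathbb Q$ are linearly independent over $\overline{\mathbb Q}$. *Dirichlet's theorem:* $L(1,\chi)\ne0$ for every non-principal character $\chi$.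

**Proof of (a).** Let $f$ be a counterexample mod $q$ and $\zeta=e^{2\pi i/q}$. For $b$ coprime to $q$ put $f_b(n)=f(bn)$ and $L(1,f_b)=\sum_nf(bn)/n$. These series converge, since $f_b$ also sums to $0$ over a period.

**Step 12 (all twists vanish).** *This step shows that $L(1,f_b)=0$ for every $b$ coprime to $q$, not only $b=1$.* Put $\hat f(t)=\frac1q\sum_{n=1}^qf(n)\zeta^{-nt}$, so that $f(n)=\sum_{t=0}^{q-1}\hat f(t)\zeta^{nt}$ and $\hat f(0)=0$. Since $\sum_n\zeta^{nt}/n=-\log(1-\zeta^t)$ for $q\nmid t$ (principal logarithm, by Abel's theorem),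
$$0=\sum_n\frac{f(n)}n=-\sum_{t=1}^{q-1}\hat f(t)\log(1-\zeta^t).$$
The same formula holds for every $f_b$. Choose from among the numbers $\log(1-\zeta^t)$ a basis $\lambda_1,\dots,\lambda_r$ of their $\mathbb Q$-span, and write $\log(1-\zeta^t)=\sum_jc_{tj}\lambda_j$ with $c_{tj}\in\mathbb Q$. Then $\sum_j\big(\sum_t\hat f(t)c_{tj}\big)\lambda_j=0$ with algebraic coefficients, and Baker's theorem gives $\sum_t\hat f(t)c_{tj}=0$ for all $j$.

Apply the automorphism $\sigma_b:\zeta\mapsto\zeta^b$ of $\mathbb Q(\zeta)$. Let $b^{-1}$ denote an inverse of $b$ mod $q$. We have $\sigma_b\hat f(t)=\frac1q\sum_nf(n)\zeta^{-bnt}=\frac1q\sum_nf(b^{-1}n)\zeta^{-nt}=\widehat{f_{b^{-1}}}(t)$. So $\sum_t\widehat{f_{b^{-1}}}(t)c_{tj}=0$ for all $j$; multiplying by $\lambda_j$ and summing over $j$, we get $L(1,f_{b^{-1}})=0$. As $b$ runs over all classes coprime to $q$, so does $b^{-1}$.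

**Step 13 (isolating the part of $n$ built from primes of $q$).** *This step converts the vanishing of the twists into an identity containing $f(1)$.* Let $\mathcal M$ be the set of positive integers all of whose prime factors divide $q$. For $a\in(\mathbb Z/q)^*$ and $s\ge1$ put $g_s(a)=\sum_{m\in\mathcal M}f(am)m^{-s}$. This converges absolutely, since $\sum_{m\in\mathcal M}\frac1m=\prod_{p\mid q}\frac p{p-1}$ is finite. Every $n$ is uniquely $mn'$ with $m\in\mathcal M$ and $\gcd(n',q)=1$. For $s>1$ everything converges absolutely, so $\sum_nf(bn)n^{-s}=\sum_{\gcd(n',q)=1}g_s(bn')\,n'^{-s}$. For every character $\chi$ mod $q$, summing over $b\in(\mathbb Z/q)^*$ and substituting $c=bn'$,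
$$\sum_b\bar\chi(b)\sum_n\frac{f(bn)}{n^s}=\sum_{\gcd(n',q)=1}\frac{\chi(n')}{n'^s}\sum_c\bar\chi(c)g_s(c)=\Big(\sum_c\bar\chi(c)g_s(c)\Big)L(s,\chi).$$
Let $s\to1^+$. By partial summation (the sums $\sum_{n\le x}f(bn)$ are bounded) the left side tends to $\sum_b\bar\chi(b)L(1,f_b)=0$. By dominated convergence $g_s(c)\to g_1(c)$. And $L(s,\chi)$ tends to $L(1,\chi)\ne0$, or to $\infty$ if $\chi$ is principal. So $\sum_c\bar\chi(c)g_1(c)=0$ for all $\chi$. Since the characters span all functions on $(\mathbb Z/q)^*$, we get $g_1\equiv0$.

**Step 14 (the inequality).** *This step reads off the bound from $g_1(1)=0$.* Since $f(m)=0$ for $q\mid m$,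
$$1=|f(1)|\le\sum_{\substack{m\in\mathcal M,\ m>1\\ q\nmid m}}\frac1m=\frac q{\varphi(q)}-\frac1{\varphi(q)}-1 .$$
Here $\sum_{m\in\mathcal M}\frac1m=\frac q{\varphi(q)}$, and the multiples of $q$ in $\mathcal M$ are the $qm'$ with $m'\in\mathcal M$, with reciprocal sum $\frac1q\cdot\frac q{\varphi(q)}$; finally $m=1$ is removed. Multiplying by $\varphi(q)$ gives $q-1\ge2\varphi(q)$, so $q/\varphi(q)>2$. $\blacksquare$

In particular a counterexample modulus, which is odd, has at least three prime divisors: one or two odd primes give $q/\varphi(q)\le\frac32\cdot\frac54=\frac{15}8<2$.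

**Proof of (b).** If $q$ is a counterexample modulus with set of prime divisors $P$, then $\prod_{p\in P}\frac p{p-1}=q/\varphi(q)>2$ by (a). Conversely, suppose $\prod_{p\in P}\frac p{p-1}>2$. As all $k_l\to\infty$ $(l\in P')$,
$$\frac54R\ \to\ \frac54\prod_{l\in P'}\frac l{l-1}=\prod_{p\in P}\frac p{p-1}>2 .$$
So (1) holds for all large even $k_l$, and Theorem 2 provides a counterexample modulus $5^{k_5}\prod_{l\in P'} l^{k_l}$. $\blacksquare$

**Proof of (c).** By (a), $q/\varphi(q)>2$ always, so the value $2$ is not attained. Given $y>13$, start with $\{5,7,11,13\}$, for which $\prod\frac p{p-1}<1.74$, and adjoin consecutive primes $>y$ until the product first exceeds $2$. This happens because $\sum1/p$ diverges. Before the last prime was adjoined the product was at most $2$, and the last factor is at most $\frac y{y-1}$. So the final product lies in $\big(2,\,2\cdot\frac y{y-1}\big]$. By (b) it equals $q/\varphi(q)$ for some counterexample modulus $q$. Let $y\to\infty$. $\blacksquare$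

**Proof of (d).** Let $N_1$ be a positive integer coprime to $6$, and let $P$ be the set of primes dividing $N_1$ together with $5,7,11,13,17,19,23$. Then
$$\prod_{p\in P}\frac p{p-1}\ge\frac54\cdot\frac76\cdot\frac{11}{10}\cdot\frac{13}{12}\cdot\frac{17}{16}\cdot\frac{19}{18}\cdot\frac{23}{22}>2.03 .$$
In the construction for (b) the exponents $k_l$ $(l\in P')$ may be any sufficiently large even numbers, and then $k_5$ any sufficiently large even number. So all exponents can be made at least those of $N_1$, and $N_1$ divides the resulting counterexample modulus. $\blacksquare$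

Theorem 3(b) describes the possible sets of prime divisors only among sets of primes $\ge5$ that contain $5,7,11,13$; it is not a classification of all counterexample moduli.
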